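\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{A Bergman complete domain whose Kobayashi embedding is not proper}

\begin{abstract}
Let $\Omega$ be a bounded domain with Bergman kernel $K_\Omega$. If
$\limsup_{z\to\partial\Omega}|f(z)|^2/K_\Omega(z,z)<\|f\|^2$ for every nonzero square-integrable holomorphic $f$, then $\Omega$ is Bergman complete. We show that the converse fails: the unit disc, with the origin and infinitely many rings of very small closed discs around it removed, is Bergman complete and violates this condition, and products with polydiscs give pseudoconvex examples in every dimension. The example is guided by a description, valid for all bounded planar domains, of the sequences along which the condition fails.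
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $\Omega$ be a bounded domain in $\mathbb C^n$, and let $H^2(\Omega)$ be the Hilbert space of holomorphic functions on $\Omega$ that are square-integrable with respect to Lebesgue measure $\lambda$, with inner product $\langle f,g\rangle=\int_\Omega f\bar g\,d\lambda$ and norm $\|f\|$. The Bergman kernel $K_\Omega(\cdot,w)\in H^2(\Omega)$ is the unique element with
\[
 f(w)=\langle f,K_\Omega(\cdot,w)\rangle\qquad\text{for all } f\in H^2(\Omega).
\]
We write $K_\Omega(z)=K_\Omega(z,z)$. It is positive because $\Omega$ is bounded. The Bergman metric is the K\"ahler metric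
\[
 \sum_{j,k}\frac{\partial^2\log K_\Omega(z)}{\partial z_j\,\partial\bar z_k}\,dz_j\,d\bar z_k ,
\]
and $\Omega$ is called \emph{Bergman complete} if it is a complete metric space for the distance that this metric induces.

By the reproducing property and the Cauchy--Schwarz inequality, $|f(z)|^2\le\|f\|^2K_\Omega(z)$. Kobayashi's criterion says that $\Omega$ is Bergman complete if
\begin{equation}\tag{K}\label{K}
 \lim_{z\to\partial\Omega}\frac{|f(z)|^2}{K_\Omega(z)}=0\qquad\text{for all } f\in H^2(\Omega),
\end{equation}
and, more generally, if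
\begin{equation}\tag{K$'$}\label{Kp}
 \limsup_{z\to\partial\Omega}\frac{|f(z)|^2}{K_\Omega(z)}<\|f\|^2\qquad\text{for all } f\in H^2(\Omega)\setminus\{0\}.
\end{equation}
Zwonek showed that there is a Bergman complete domain in $\mathbb C$ that does not satisfy \eqref{K}. The following question was posed in \cite{Notes}: \emph{is there a Bergman complete domain that does not satisfy \eqref{Kp}?}

Both notions have a meaning in terms of one map, the Kobayashi embedding
\[
 \iota:\Omega\to\mathbb P(H^2(\Omega)),\qquad \iota(z)=[K_\Omega(\cdot,z)].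
\]
The quotient $|f(z)|^2/(\|f\|^2K_\Omega(z))$ is the squared cosine of the angle between $f$ and $K_\Omega(\cdot,z)$. It tends to $1$ along a sequence $z_j$ exactly when $\iota(z_j)\to[f]$. So \eqref{Kp} says that no \emph{sequence} going to $\partial\Omega$ has a convergent image, that is, $\iota$ is proper (Lemma~\ref{angle}). On the other hand the Bergman metric is induced by $\iota$, so completeness says that no \emph{curve} going to $\partial\Omega$ has an image of finite length. A curve of finite length converges, hence properness implies completeness. For general immersions the converse is false: a spiral in the plane winding toward a circle is complete but not proper. The question is whether the special map $\iota$ can behave in this way. It can.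

\subsection{Results}

We write $\mathbb D$ for the unit disc and $D(a,r)$ for the open disc of center $a$ and radius $r$.

\begin{theorem}\label{main}
There is a bounded domain
\[
 \Omega=\mathbb D\setminus\Big(\{0\}\cup\bigcup_{m\ge1}E_m\Big)\subset\mathbb C,
\]
with each $E_m$ a finite union of disjoint closed discs and $E_m\to\{0\}$, that is Bergman complete and does not satisfy \eqref{Kp}. More precisely, there are $\kappa\in(0,\infty)$, radii $\rho_m\downarrow0$ and $k\in H^2(\Omega)$ with $\|k\|^2=\kappa$ such that for every choice of points $|z_m|=\rho_m$ we have $z_m\in\Omega$,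
\[
 K_\Omega(\cdot,z_m)\to k\ \text{ in norm}\qquad\text{and}\qquad \frac{|k(z_m)|^2}{K_\Omega(z_m)}\to\|k\|^2 .
\]
For every $n\ge1$, $\Omega\times\mathbb D^{n-1}$ is a bounded pseudoconvex Bergman complete domain in $\mathbb C^n$ that does not satisfy \eqref{Kp}.
\end{theorem}

The construction is local. To state this, and to explain what has to be constructed, we describe how \eqref{Kp} can fail in dimension one. Let $\Omega\subset\mathbb C$ be a bounded domain and $\zeta\in\partial\Omega$. For $s>0$ put $\Omega_s=\Omega\cup D(\zeta,s)$; this is a domain, since $D(\zeta,s)$ meets $\Omega$. Let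
\[
 A_\zeta=\bigcup_{s>0}H^2(\Omega_s)|_\Omega ,
\]
the linear space of functions in $H^2(\Omega)$ that extend across $\zeta$. The extension to $\Omega_s$ is unique because $\Omega_s$ is connected, so the value $f(\zeta)$ makes sense for $f\in A_\zeta$ and does not depend on $s$. Put
\[
 K^*(\zeta)=K^*_\Omega(\zeta)=\sup\{|f(\zeta)|^2:\ f\in A_\zeta,\ \|f\|_\Omega\le1\}\in(0,\infty];
\]
constants show $K^*(\zeta)\ge1/\lambda(\Omega)>0$. We shall see that $A_\zeta$ is dense in $H^2(\Omega)$ (Lemma~\ref{density}). If $K^*(\zeta)<\infty$, the functional $f\mapsto f(\zeta)$ therefore extends continuously from $A_\zeta$ to $H^2(\Omega)$. Let $k_\zeta\in H^2(\Omega)$ represent it; then $\|k_\zeta\|^2=K^*(\zeta)$.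

\begin{theorem}\label{classification}
Let $\Omega\subset\mathbb C$ be a bounded domain.
\begin{itemize}
\item[(a)] $\liminf_{z\to\zeta}K_\Omega(z)\ge K^*(\zeta)$ for every $\zeta\in\partial\Omega$.
\item[(b)] Let $z_j\to\zeta\in\partial\Omega$. Then $\iota(z_j)$ converges in $\mathbb P(H^2(\Omega))$ if and only if $K_\Omega(z_j)\to K^*(\zeta)<\infty$. The limit is then $[k_\zeta]$.
\item[(c)] Condition \eqref{Kp} fails if and only if $\liminf_{z\to\zeta}K_\Omega(z)=K^*(\zeta)<\infty$ for some $\zeta\in\partial\Omega$. Condition \eqref{K} fails if and only if $\liminf_{z\to\zeta}K_\Omega(z)<\infty$ for some $\zeta\in\partial\Omega$.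
\item[(d)] If $\Omega$ is not Bergman complete, there are $\zeta\in\partial\Omega$ and a curve $\gamma(t)\to\zeta$ in $\Omega$, of finite Bergman length, with $K_\Omega(\gamma(t))\to K^*(\zeta)<\infty$. Hence $\Omega$ is Bergman complete if no boundary point $\zeta$ is the endpoint of a curve along which $K_\Omega\to K^*(\zeta)<\infty$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{local}
Let $U\subset\mathbb C$ be a bounded domain with $K_U(z)\to\infty$ as $z\to\partial U$, let $p\in U$ and $\epsilon>0$. There is a compact set $E\subset U\cap\overline D(p,\epsilon)$, consisting of $p$ and countably many disjoint closed discs accumulating only at $p$, such that $\Omega=U\setminus E$ is a Bergman complete domain that does not satisfy \eqref{Kp}, and $K_U(p)\le K^*_\Omega(p)\le K_U(p)+\epsilon$.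
\end{theorem}

The hypothesis on $U$ keeps curves from escaping through $\partial U$, and it cannot be dropped. If $U=\mathbb D\setminus\{\frac12\}$, $p=0$ and $\epsilon<\frac12$, then $\frac12$ is an isolated boundary point of $\Omega$. Square-integrable isolated singularities are removable, so $\Omega$ and $\Omega\cup\{\frac12\}$ have the same kernel. Thus the Bergman metric is smooth at $\frac12$, segments in $\Omega$ ending at $\frac12$ have finite length, and $\Omega$ is not complete.

\subsection{The idea, and one hole computed by hand}\label{idea}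

Theorem~\ref{classification} says what to look for: a boundary point $\zeta$ at which $K_\Omega$ comes down to the value $K^*(\zeta)$ along some sequence but along no curve, while $K_\Omega\to\infty$ at all other boundary points. A punctured disc $\mathbb D\setminus\{0\}$ is half of the answer. Its kernel is that of $\mathbb D$, so $K_\Omega(z)\to K_{\mathbb D}(0)=1/\pi=K^*(0)$ as $z\to0$, and \eqref{Kp} fails; but every segment ending at $0$ has finite length. We want to cut all curves to $0$ by circles $|z|=r_m\to0$ on which $K_\Omega$ is large, and still keep $K_\Omega$ close to $K^*(0)$ on intermediate circles $|z|=\rho_m$. We raise the kernel by removing small closed discs (``holes'') centered on the circles $|z|=r_m$.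

What does one hole do? For the annulus $A=\{\varepsilon<|z|<1\}$ the powers $z^n$, $n\in\mathbb Z$, form an orthogonal basis of $H^2(A)$, with
\[
 \|z^{-1}\|^2=2\pi\log\tfrac1\varepsilon,\qquad \|z^n\|^2=\frac{\pi(1-\varepsilon^{2n+2})}{n+1}\quad(n\ne-1),
\]
and $K_A(z)=\sum_n|z|^{2n}/\|z^n\|^2$. The terms with $n\ge0$ differ in total from $K_{\mathbb D}(z)=\sum_{n\ge0}(n+1)|z|^{2n}/\pi$ by at most $\frac{\varepsilon^2}{1-\varepsilon^2}K_{\mathbb D}(z)$. The terms $n=-1-j$, $j\ge1$, sum to at most $\frac{1}{\pi(1-\varepsilon^2)|z|^{2}}\sum_{j\ge1}j(\varepsilon^2/|z|^2)^j$. So for fixed $z\in\mathbb D\setminus\{0\}$, as $\varepsilon\to0$,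
\[
 K_A(z)=K_{\mathbb D}(z)+\frac1{2\pi|z|^2\log\frac1\varepsilon}+O(\varepsilon^2).
\]
A hole of radius $\varepsilon$ is felt at distance $d$ with strength about $1/(d^2\log\frac1\varepsilon)$, and the effect comes from the simple pole.

Now place $N$ holes of radius $\varepsilon$ evenly on $|z|=r$. Every point of this circle is within $\pi r/N$ of a center, so the kernel there is at least of order $N^2/(r^2\log\frac1\varepsilon)$. At the origin the $N$ holes should together cost about $N/(r^2\log\frac1\varepsilon)$. The gain exceeds the cost by a factor $N$. If $\log\frac1\varepsilon$ is a suitable constant times $N^2/(r^2M)$, the kernel is at least $M$ on the circle, and the cost at $0$ should be of order $M/N\to0$. Lemma~\ref{ring} makes this rigorous. Instead of proving that costs add up, we use that the Dirichlet energy needed to cut out all the holes, of order $N/\log\frac1\varepsilon$, tends to $0$.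

Section~\ref{prelim} treats properness and curves, Section~\ref{points} proves Theorem~\ref{classification}, Section~\ref{holes} studies small holes, and Section~\ref{construct} gives the construction and the proofs of Theorems~\ref{local} and~\ref{main}.

\section{The Kobayashi embedding}\label{prelim}

We use the following standard facts. The kernel on the diagonal is
\[
 K_U(z)=\|K_U(\cdot,z)\|^2=\max\{|f(z)|^2:\ f\in H^2(U),\ \|f\|_U\le1\},
\]
with the maximum attained at $K_U(\cdot,z)/\sqrt{K_U(z)}$. Hence $K_V\ge K_U$ on $V$ if $V\subset U$. The function $K_U$ is continuous. The Bergman metric of a bounded domain is smooth and positive definite, so its distance induces the usual topology. For a bounded domain, ``$z_j\to\partial\Omega$'' means that $z_j$ eventually leaves every compact subset of $\Omega$.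

\begin{lemma}\label{angle}
Let $\Omega\subset\mathbb C^n$ be a bounded domain.
\begin{itemize}
\item[(i)] For $f\in H^2(\Omega)\setminus\{0\}$ and $z_j\in\Omega$: $|f(z_j)|^2/K_\Omega(z_j)\to\|f\|^2$ if and only if $\iota(z_j)\to[f]$.
\item[(ii)] Condition \eqref{Kp} fails if and only if $\iota(z_j)$ converges for some sequence $z_j\to\partial\Omega$, that is, if and only if $\iota$ is not proper.
\end{itemize}
\end{lemma}

\begin{proof}
(i) We may assume $\|f\|=1$. Put $v_j=K_\Omega(\cdot,z_j)/\sqrt{K_\Omega(z_j)}$, a unit vector with $|\langle f,v_j\rangle|^2=|f(z_j)|^2/K_\Omega(z_j)$. By definition $[v_j]\to[f]$ means $\min_{|c|=1}\|cv_j-f\|\to0$, and $\min_{|c|=1}\|cv_j-f\|^2=2-2|\langle f,v_j\rangle|$.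

(ii) The quotient in \eqref{Kp} never exceeds $\|f\|^2$. So \eqref{Kp} fails if and only if the quotient tends to $\|f\|^2$ for some $f\ne0$ along some $z_j\to\partial\Omega$, and the first equivalence follows from (i). If $\iota(z_j)$ converges with $z_j\to\partial\Omega$, the set consisting of the $\iota(z_j)$ and their limit is compact, but its preimage contains all $z_j$ and is not compact. Conversely, let $C$ be compact and $\iota^{-1}(C)$ not compact. As $w\mapsto K_\Omega(\cdot,w)$ is continuous in norm, $\iota$ is continuous and $\iota^{-1}(C)$ is closed in $\Omega$. Hence it contains a sequence tending to $\partial\Omega$, and a subsequence has convergent images.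
\end{proof}

The next lemma is Kobayashi's argument; with Lemma~\ref{angle} it shows that \eqref{Kp} implies completeness.

\begin{lemma}\label{curve}
Let $\Omega\subset\mathbb C^n$ be a bounded domain that is not Bergman complete. There are a piecewise $C^1$ curve $\gamma:[0,\infty)\to\Omega$ of finite Bergman length, eventually leaving every compact subset of $\Omega$, and $f\in H^2(\Omega)$ with $\|f\|=1$, such that $|f(\gamma(t))|^2/K_\Omega(\gamma(t))\to1$ as $t\to\infty$.
\end{lemma}

\begin{proof}
Take a Cauchy sequence $x_j$ without limit in $\Omega$. After passing to a subsequence, $x_j$ and $x_{j+1}$ can be joined by a piecewise $C^1$ curve of length less than $2^{-j}$. Let $\gamma$ be the concatenation of these curves; it has finite length. If $\gamma(t_i)\to p\in\Omega$ for some $t_i\to\infty$, then, since the lengths of the tails tend to $0$, $\gamma(t)\to p$ and so $x_j\to p$, a contradiction. Hence $\gamma$ leaves every compact set.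

We lift $\gamma$ to a curve of unit vectors with the same speed. The map $w\mapsto K_\Omega(\cdot,w)\in H^2(\Omega)$ is antiholomorphic, because $\langle K_\Omega(\cdot,w),g\rangle=\overline{g(w)}$ is antiholomorphic for each $g$, and weak antiholomorphy of a vector-valued map implies antiholomorphy in norm. Differentiating $K_\Omega(w)=\langle K_\Omega(\cdot,w),K_\Omega(\cdot,w)\rangle$ gives
\[
 \langle\partial_{\bar w_j}K_\Omega(\cdot,w),\partial_{\bar w_k}K_\Omega(\cdot,w)\rangle=\partial_{\bar w_j}\partial_{w_k}K_\Omega(w),\quad
 \langle\partial_{\bar w_j}K_\Omega(\cdot,w),K_\Omega(\cdot,w)\rangle=\partial_{\bar w_j}K_\Omega(w).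
\]
Let $u(t)=K_\Omega(\cdot,\gamma(t))$, so $u'=\sum_j\overline{\gamma_j'}\,\partial_{\bar w_j}K_\Omega(\cdot,\gamma)$. Since $\partial_{w_k}\partial_{\bar w_j}\log K=K^{-1}\partial_{w_k}\partial_{\bar w_j}K-K^{-2}\,\partial_{w_k}K\,\partial_{\bar w_j}K$ for $K=K_\Omega(w)$, the squared Bergman speed of $\gamma$ is
\[
 \frac{\|u'\|^2}{\|u\|^2}-\frac{|\langle u',u\rangle|^2}{\|u\|^4},
\]
which is $\|u\|^{-2}$ times the squared norm of the component of $u'$ orthogonal to $u$. Put $v=u/\|u\|$. Then $v'$ differs from $u'/\|u\|$ by a multiple of $u$, so the Bergman speed equals $\|v'-\langle v',v\rangle v\|$. From $\|v\|=1$ we get $\langle v',v\rangle=i\alpha$ with $\alpha$ real. Let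
\[
 e(t)=\exp\Big(-i\int_0^t\alpha\Big)v(t).
\]
Then $\|e'\|=\|v'-i\alpha v\|$ is exactly the Bergman speed. Therefore $\|e(t)-e(t')\|$ is at most the length of $\gamma$ between $t'$ and $t$, and $e(t)$ converges in norm to some $f$ with $\|f\|=1$. Finally
\[
 \frac{|f(\gamma(t))|}{\sqrt{K_\Omega(\gamma(t))}}=|\langle f,v(t)\rangle|=|\langle f,e(t)\rangle|\to1.\qedhere
\]
\end{proof}

\section{Evaluation at a boundary point of a planar domain}\label{points}

From now on, except in the last part of Section~\ref{construct}, we are in the plane. Applied to functions, $\partial=\partial/\partial z$ and $\bar\partial=\partial/\partial\bar z$, and norms of functions and gradients are $L^2$ norms. For $0<a<b$ let $\ell_{a,b}$ be the logarithmic cutoff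
\[
 \ell_{a,b}(z)=\begin{cases}0,&|z|\le a,\\ \log(|z|/a)/\log(b/a),&a\le|z|\le b,\\ 1,&|z|\ge b.\end{cases}
\]
It is Lipschitz with values in $[0,1]$, and integration in polar coordinates gives
\begin{equation}\label{log}
 \|\nabla\ell_{a,b}\|^2=\int_a^b\frac{2\pi\,dt}{t\log^2(b/a)}=\frac{2\pi}{\log(b/a)} .
\end{equation}
So a point has zero capacity in the plane: one can cut it out at arbitrarily small Dirichlet cost. This is used throughout.

The first part of the following lemma is known (cf.\ Chen \cite{Chen}); we include a proof. The difficulty is that $\partial\Omega$ may be very irregular near $\zeta$, so one cannot push a given $f$ across $\zeta$ directly. Instead we show that nothing is orthogonal to $A_\zeta$, using potentials.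

\begin{lemma}\label{density}
Let $\Omega\subset\mathbb C$ be a bounded domain and $\zeta\in\partial\Omega$. Then $A_\zeta$ is dense in $H^2(\Omega)$. Consequently, if $z_j\to\zeta$ and $K_\Omega(z_j)\to\infty$, then $|f(z_j)|^2/K_\Omega(z_j)\to0$ for all $f\in H^2(\Omega)$.
\end{lemma}

\begin{proof}
\emph{The orthogonal complement of $H^2$.} For bounded open $G\subset\mathbb C$ let $W_0(G)$ be the closure of the complex-valued functions $C_c^\infty(G)$ in $W^{1,2}(\mathbb C)$. Its elements vanish almost everywhere outside $G$, and it contains every Lipschitz function with compact support in $G$, by mollification. For $\varphi\in C_c^\infty(G)$,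
\[
 |\partial\varphi|^2=\tfrac14|\varphi_x-i\varphi_y|^2=\tfrac14|\nabla\varphi|^2-\tfrac12\operatorname{Im}(\varphi_x\overline{\varphi_y}),
\]
and integrating by parts twice gives $\int\varphi_x\overline{\varphi_y}=-\int\varphi\,\overline{\varphi_{xy}}=\int\varphi_y\overline{\varphi_x}$, so this integral is real. Hence $\|\partial\varphi\|=\frac12\|\nabla\varphi\|$ on $W_0(G)$. Together with Poincar\'e's inequality (here boundedness is used) this shows that $\partial$ is injective on $W_0(G)$ and that $\partial W_0(G)$ is closed in $L^2(G)$. By Weyl's lemma, $f\in L^2(G)$ is holomorphic if and only if $0=\int f\,\bar\partial\psi=\langle f,\partial\bar\psi\rangle$ for all $\psi\in C_c^\infty(G)$, that is, if and only if $f\perp\partial C_c^\infty(G)$. Therefore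
\begin{equation}\label{perp}
 L^2(G)\ominus H^2(G)=\partial W_0(G).
\end{equation}

\emph{A potential for $f\perp A_\zeta$.} Let $f\in H^2(\Omega)$ be orthogonal to $A_\zeta$, extended by $0$ to $\mathbb C$. For each $s>0$ we have $f\perp H^2(\Omega_s)$ in $L^2(\Omega_s)$, so by \eqref{perp} $f=\partial\varphi_s$ with $\varphi_s\in W_0(\Omega_s)$. For $s<s'$ both $\varphi_s$ and $\varphi_{s'}$ lie in $W_0(\Omega_{s'})$, so they coincide by injectivity. Thus there is one function $\varphi\in\bigcap_{s>0}W_0(\Omega_s)$ with $f=\partial\varphi$. We claim that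
\[
 \bigcap_{s>0}W_0(\Omega_s)\subset W_0(\Omega).
\]
Then $\varphi\in W_0(\Omega)$, and \eqref{perp} with $G=\Omega$ gives $f\perp H^2(\Omega)$, hence $f=0$, and the density follows.

\emph{Proof of the claim: reduction to bounded functions.} Let $\varphi\in\bigcap_{s>0}W_0(\Omega_s)$, and let $\tau_T$ truncate real and imaginary parts to $[-T,T]$. If $\psi_i\in C_c^\infty(\Omega_s)$ and $\psi_i\to\varphi$ in $W^{1,2}$, then the functions $\tau_T\psi_i$ are Lipschitz with compact support in $\Omega_s$, bounded in $W^{1,2}$, and converge to $\tau_T\varphi$ in $L^2$. So they converge weakly in $W^{1,2}$, and $\tau_T\varphi\in W_0(\Omega_s)$ because a closed subspace is weakly closed. Moreover $\tau_T\varphi\to\varphi$ in $W^{1,2}$ as $T\to\infty$ by dominated convergence. As $W_0(\Omega)$ is closed, it suffices to prove the claim for the bounded functions $\tau_T\varphi$. So let $\varphi$ be bounded.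

\emph{Proof of the claim: cutting out $\zeta$.} For $0<\nu<1$ let $\chi_\nu(z)=\ell_{\nu^2,\nu}(z-\zeta)$. By \eqref{log}, $\|\nabla\chi_\nu\|^2=2\pi/\log(1/\nu)\to0$ as $\nu\to0$. Since
\[
 \nabla(\chi_\nu\varphi)-\nabla\varphi=(\chi_\nu-1)\nabla\varphi+\varphi\nabla\chi_\nu
\]
and $\varphi$ is bounded, $\chi_\nu\varphi\to\varphi$ in $W^{1,2}$. Fix $\nu$, take $s<\nu^2$ and $\psi_i\in C_c^\infty(\Omega_s)$ with $\psi_i\to\varphi$ in $W^{1,2}$. Then $\chi_\nu\psi_i$ is Lipschitz with compact support in $\Omega_s\setminus D(\zeta,\nu^2)\subset\Omega$, so it lies in $W_0(\Omega)$, and $\chi_\nu\psi_i\to\chi_\nu\varphi$ in $W^{1,2}$. Thus $\chi_\nu\varphi\in W_0(\Omega)$, and letting $\nu\to0$ proves the claim.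

\emph{The consequence.} If $g\in A_\zeta$, then $g$ is bounded near $\zeta$ and $|g(z_j)|^2/K_\Omega(z_j)\to0$. For general $f$ we have $|f(z_j)-g(z_j)|/\sqrt{K_\Omega(z_j)}\le\|f-g\|$, and $\|f-g\|$ can be made arbitrarily small.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{classification}]
(a) If $f\in A_\zeta$ and $\|f\|\le1$, then $K_\Omega(z)\ge|f(z)|^2\to|f(\zeta)|^2$ as $z\to\zeta$. Take the supremum over $f$.

(b) We first note: if $K_\Omega(z_j)$ is bounded, then $K^*(\zeta)<\infty$ by (a), and the kernels $K_\Omega(\cdot,z_j)$ are bounded in norm with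
\[
 \langle g,K_\Omega(\cdot,z_j)\rangle=g(z_j)\to g(\zeta)=\langle g,k_\zeta\rangle
\]
for $g$ in the dense set $A_\zeta$. So $K_\Omega(\cdot,z_j)\to k_\zeta$ weakly.

Suppose $K_\Omega(z_j)\to K^*(\zeta)<\infty$. Then $K_\Omega(\cdot,z_j)\to k_\zeta$ weakly, and $\|K_\Omega(\cdot,z_j)\|^2=K_\Omega(z_j)\to\|k_\zeta\|^2$. Hence
\begin{equation}\label{strong}
 K_\Omega(\cdot,z_j)\to k_\zeta\quad\text{in norm}.
\end{equation}
As $k_\zeta\ne0$, $\iota(z_j)\to[k_\zeta]$.

Conversely let $\iota(z_j)\to[f]$ with $\|f\|=1$, so $|f(z_j)|^2/K_\Omega(z_j)\to1$ by Lemma~\ref{angle}. By Lemma~\ref{density} no subsequence of $K_\Omega(z_j)$ tends to $\infty$, so $K_\Omega(z_j)$ is bounded, $K^*(\zeta)<\infty$, and $K_\Omega(\cdot,z_j)\to k_\zeta$ weakly. If $K_\Omega(z_j)\to\kappa$ along some subsequence, then along it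
\[
 |\langle f,k_\zeta\rangle|^2=\lim|f(z_j)|^2=\lim K_\Omega(z_j)=\kappa ,
\]
so $\kappa\le\|k_\zeta\|^2=K^*(\zeta)\le\kappa$, the last step by (a). Every subsequential limit of the bounded sequence $K_\Omega(z_j)$ is thus $K^*(\zeta)$.

(c) If \eqref{Kp} fails, Lemma~\ref{angle} gives $z_j\to\partial\Omega$ with $\iota(z_j)$ convergent, and after passing to a subsequence $z_j\to\zeta\in\partial\Omega$. By (b), $K_\Omega(z_j)\to K^*(\zeta)<\infty$, and with (a) $\liminf_{z\to\zeta}K_\Omega(z)=K^*(\zeta)$. Conversely, if this equality holds with a finite value, choose $z_j\to\zeta$ realizing the lower limit; then $\iota(z_j)$ converges by (b), and \eqref{Kp} fails by Lemma~\ref{angle}.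

If $\liminf_{z\to\zeta}K_\Omega(z)<\infty$ for some $\zeta\in\partial\Omega$, then $f=1$ violates \eqref{K}. If $K_\Omega(z)\to\infty$ at every boundary point, then every sequence tending to $\partial\Omega$ has a subsequence to which Lemma~\ref{density} applies, and \eqref{K} holds.

(d) Take $\gamma$ and $f$ from Lemma~\ref{curve}; by Lemma~\ref{angle}, $\iota(\gamma(t))\to[f]$ as $t\to\infty$. All cluster points of $\gamma(t)$ as $t\to\infty$ lie in $\partial\Omega$, and there is at least one since $\Omega$ is bounded. Let $\zeta$ be one. By (b), $K^*(\zeta)<\infty$ and $[k_\zeta]=[f]$. If $\zeta'$ is another cluster point, then $k_{\zeta'}=ck_\zeta$ for a constant $c$. The function $1$ lies in $A_\zeta$ and in $A_{\zeta'}$, so $\langle1,k_\zeta\rangle=\langle1,k_{\zeta'}\rangle=1$ and $c=1$. The coordinate function $z$ lies in both spaces too, so $\zeta=\langle z,k_\zeta\rangle=\langle z,k_{\zeta'}\rangle=\zeta'$. Hence $\gamma(t)\to\zeta$, and (b), applied along sequences $t_i\to\infty$, gives $K_\Omega(\gamma(t))\to K^*(\zeta)$. The last sentence of (d) is the contrapositive.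
\end{proof}

\section{Holes that are nearly invisible}\label{holes}

To find out when removing small sets hardly changes the kernel at a distance, we pass to the limit in extremal functions. What could go wrong is that the limit is not holomorphic across the places where the holes were. A cutoff of small Dirichlet energy excludes this.

\begin{lemma}\label{vanish}
Let $U$ be a bounded planar domain and $E_N\subset U$ compact sets such that $U\setminus E_N$ is a domain. Suppose there are Lipschitz functions $\eta_N:\mathbb C\to[0,1]$, each vanishing in a neighborhood of $E_N$, with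
\[
 \lambda(\{\eta_N\ne1\})\to0\qquad\text{and}\qquad\|\nabla\eta_N\|\to0 .
\]
If $S\subset U$ is compact and has positive distance to $\bigcup_NE_N$, then $K_{U\setminus E_N}\to K_U$ uniformly on $S$.
\end{lemma}

\begin{proof}
Always $K_{U\setminus E_N}\ge K_U$. If the assertion fails, there are $\delta>0$ and, for infinitely many $N$, points $z_N\in S$ with $K_{U\setminus E_N}(z_N)\ge K_U(z_N)+\delta$. Let $f_N\in H^2(U\setminus E_N)$ have norm $1$ and $|f_N(z_N)|^2=K_{U\setminus E_N}(z_N)$, and extend $f_N$ by $0$ to $E_N$. Passing to a subsequence, $z_N\to z\in S$ and $f_N\rightharpoonup f$ weakly in $L^2(U)$, with $\|f\|\le1$.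

\emph{The limit is holomorphic on $U$.} Let $\varphi\in C_c^\infty(U)$. Then $\eta_N\varphi$ is Lipschitz with compact support in $U\setminus E_N$, where $f_N$ is holomorphic, so $\int f_N\bar\partial(\eta_N\varphi)=0$ (after mollification). Hence
\begin{align*}
 \Big|\int_Uf_N\bar\partial\varphi\Big|
 &=\Big|\int f_N(1-\eta_N)\bar\partial\varphi-\int f_N\varphi\,\bar\partial\eta_N\Big|\\
 &\le\sup|\bar\partial\varphi|\;\lambda(\{\eta_N\ne1\})^{1/2}+\sup|\varphi|\,\|\bar\partial\eta_N\|\to0 .
\end{align*}
So $\int_Uf\,\bar\partial\varphi=0$ for all $\varphi$, and $f\in H^2(U)$ by Weyl's lemma.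

\emph{The values converge.} Some disc $D(z,\rho)\subset U$ is disjoint from all $E_N$. On it the $f_N$ are holomorphic, and the mean value property over small discs turns weak convergence into pointwise convergence to $f$. The $f_N$ are also bounded in $L^2$, hence locally uniformly bounded and, by Cauchy's estimates, equicontinuous near $z$. Thus $f_N(z_N)\to f(z)$, and
\[
 |f(z)|^2=\lim K_{U\setminus E_N}(z_N)\ge K_U(z)+\delta
\]
by continuity of $K_U$. This contradicts $\|f\|\le1$.
\end{proof}

We use the lemma twice. The first use is for a single disc shrinking to a point.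

\begin{lemma}\label{window}
Let $U$ be a bounded planar domain with $0\in U$, let $S\subset U\setminus\{0\}$ be compact and $\delta>0$. For all small $s>0$ we have $K_{U\setminus\overline D(0,s)}\le K_U+\delta$ on $S$.
\end{lemma}

\begin{proof}
Otherwise there is a sequence $s_N\to0$ for which the inequality fails somewhere on $S$. We may assume that $s_N<\frac14$ and that all discs $\overline D(0,s_N)$ are contained in $U$ and in one closed disc disjoint from $S$. Apply Lemma~\ref{vanish} with $E_N=\overline D(0,s_N)$ and $\eta_N=\ell_{2s_N,\sqrt{s_N}}$. The area of $\{\eta_N\ne1\}$ is at most $\pi s_N$, and by \eqref{log} the squared gradient norm is $2\pi/\log\frac1{2\sqrt{s_N}}\to0$. So $K_{U\setminus\overline D(0,s_N)}\to K_U$ uniformly on $S$, a contradiction.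
\end{proof}

The second use is for the rings of Section~\ref{idea}.

\begin{lemma}\label{ring}
Let $U$ be a bounded planar domain with $\overline D(0,2r)\subset U$ for some $r>0$, and let $M,\delta>0$. There is a finite union $E$ of disjoint closed discs centered on $\{|z|=r\}$, $E\subset\{r/2<|z|<3r/2\}$, such that $V=U\setminus E$ is a domain,
\[
 K_V(z)\ge M\ \text{ for all } z\in V \text{ with } |z|=r,\qquad\text{and}\qquad K_V(0)\le K_U(0)+\delta .
\]
\end{lemma}

\begin{proof}
Let $R=\operatorname{diam}U$ and $c=1/(2\pi^3r^2M)$. For $N\ge2$ put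
\[
 a_k=re^{2\pi ik/N},\qquad \varepsilon=\varepsilon_N=Re^{-cN^2},\qquad E_N=\bigcup_{k=1}^N\overline D(a_k,\varepsilon),\qquad V_N=U\setminus E_N .
\]
Distinct centers are at distance at least $2r\sin(\pi/N)\ge4r/N$, while $\varepsilon$ decays like $e^{-cN^2}$. So for large $N$, to which we restrict from now on, we have $2\varepsilon<\sqrt\varepsilon$, and the discs $\overline D(a_k,\sqrt\varepsilon)$ are disjoint and lie in $\{r/2<|z|<3r/2\}$. Then $V_N$ is a domain, because removing finitely many disjoint closed discs from a planar domain containing them leaves a domain: a path through one of the discs can be rerouted along a slightly larger circle.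

\emph{The kernel on the circle.} Let $z\in V_N$, $|z|=r$. Some $a_k$ satisfies $|z-a_k|\le\pi r/N$. Let $g(w)=1/(w-a_k)$. Since $V_N\subset\{\varepsilon<|w-a_k|\le R\}$,
\[
 \|g\|_{V_N}^2\le\int_\varepsilon^R\frac{2\pi\,dt}t=2\pi\log\frac R\varepsilon=2\pi cN^2,
\]
and therefore
\[
 K_{V_N}(z)\ge\frac{|g(z)|^2}{\|g\|_{V_N}^2}\ge\frac{N^2}{\pi^2r^2}\cdot\frac1{2\pi cN^2}=M .
\]

\emph{The kernel at the origin.} Let $\eta_N(z)=\prod_{k}\ell_{2\varepsilon,\sqrt\varepsilon}(z-a_k)$; at each point at most one factor differs from $1$. This function vanishes near $E_N$, the set $\{\eta_N\ne1\}$ has area at most $\pi N\varepsilon\to0$, and by \eqref{log}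
\[
 \|\nabla\eta_N\|^2=\frac{2\pi N}{\log\frac1{2\sqrt\varepsilon}}=\frac{2\pi N}{\frac c2N^2-\frac12\log R-\log2}\to0 .
\]
All $E_N$ stay in $\{|z|>r/2\}$. So Lemma~\ref{vanish} with $S=\{0\}$ gives $K_{V_N}(0)\to K_U(0)$, and $E=E_N$ with $N$ large has all the required properties.
\end{proof}

\section{Construction and proofs}\label{construct}

\subsection{The construction}

Let $U$ and $\epsilon$ be as in Theorem~\ref{local}. By translation we may assume $p=0$. We add rings one at a time, moving toward $0$. Two things have to survive all later steps. Largeness of the kernel on a circle survives automatically, since kernels increase when domains shrink. An upper bound on a circle $|z|=\rho_m$ does not, and we secure it against all later holes at once by making it hold even if a whole disc around $0$ is removed; the later holes are then placed inside that disc.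

Put $\Omega_0=U$, $\kappa_0=K_U(0)$, and choose $s_0\in(0,\epsilon]$ with $\overline D(0,s_0)\subset U$. For $m\ge1$, let $\Omega_{m-1}$ be given, equal to $U$ minus finitely many disjoint closed discs and containing $\overline D(0,s_{m-1})$.
\begin{itemize}
\item \emph{Barrier.} Set $r_m=s_{m-1}/2$ and apply Lemma~\ref{ring} to $\Omega_{m-1}$ with $r=r_m$, $M=m$, $\delta=\epsilon2^{-m}$. This gives $E_m\subset\{r_m/2<|z|<3r_m/2\}\subset D(0,s_{m-1})$ and the domain $\Omega_m=\Omega_{m-1}\setminus E_m$. Let $\kappa_m=K_{\Omega_m}(0)$; then $\kappa_{m-1}\le\kappa_m\le\kappa_{m-1}+\epsilon2^{-m}$.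
\item \emph{Window.} Choose $\rho_m\in(0,r_m/4)$ with $|K_{\Omega_m}(z)-\kappa_m|\le\frac1m$ for $|z|\le\rho_m$.
\item \emph{Protection.} By Lemma~\ref{window} choose $s_m\in(0,\rho_m)$ such that $G_m=\Omega_m\setminus\overline D(0,s_m)$ satisfies $K_{G_m}\le K_{\Omega_m}+\frac1m$ on $\{|z|=\rho_m\}$.
\end{itemize}
All discs removed so far lie in $\{|z|>r_m/2\}$, so $\overline D(0,s_m)\subset\overline D(0,\rho_m)\subset\Omega_m$ and the construction continues. We have
\[
 r_m>\rho_m>s_m>r_{m+1},\qquad r_{m+1}<r_m/8,
\]
so all three sequences decrease to $0$. Let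
\[
 E=\{0\}\cup\bigcup_{m\ge1}E_m,\qquad \Omega=U\setminus E,\qquad \kappa=\lim\kappa_m\in[K_U(0),K_U(0)+\epsilon].
\]
See Figure~\ref{fig}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw[thick] (0,0) circle (3);
\foreach \x in {0,...,11} {\fill (30*\x:2.3) circle (0.06);}
\draw[dashed] (0,0) circle (1.6);
\draw[dotted,thick] (0,0) circle (1.3);
\foreach \x in {0,...,15} {\fill (22.5*\x:0.75) circle (0.03);}
\draw[dashed] (0,0) circle (0.4);
\fill (0,0) circle (0.035);
\draw[thin] (30:2.3) -- (3.6,2.1) node[right] {ring $E_1$ on $|z|=r_1$: $K_\Omega\ge1$};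
\draw[thin] (15:1.6) -- (3.6,0.9) node[right] {$|z|=\rho_1$: $|K_\Omega-\kappa_1|\le2$};
\draw[thin] (-12:1.3) -- (3.6,-0.3) node[right] {$|z|=s_1$};
\draw[thin] (-45:0.75) -- (3.6,-1.4) node[right] {ring $E_2$ on $|z|=r_2$: $K_\Omega\ge2$};
\draw[thin] (-70:0.4) -- (3.6,-2.4) node[right] {$|z|=\rho_2$: $|K_\Omega-\kappa_2|\le1$};
\end{tikzpicture}
\caption{The first two stages (not to scale; outer circle: $\partial U$). The black discs and the center $0$ are removed. Points of $\Omega$ on the circle $|z|=r_m$ carrying a ring have $K_\Omega\ge m$, so every curve in $\Omega$ to $0$ meets points with arbitrarily large kernel. On the dashed circles $|z|=\rho_m$, which avoid the holes, $K_\Omega$ is within $2/m$ of $\kappa_m\to\kappa$. All rings after $E_m$ lie inside $|z|=s_m$.}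
\label{fig}
\end{figure}

We collect the properties of $\Omega$.
\begin{itemize}
\item[(i)] \emph{$\Omega$ is a domain and $G_m\subset\Omega\subset\Omega_m$.} The set $E$ is compact, since the $E_m$ are compact and shrink to $0$; it lies in $U\cap\overline D(0,\epsilon)$; and its discs are disjoint, because $E_{m+1},E_{m+2},\dots\subset D(0,s_m)$ while $E_1,\dots,E_m$ lie outside $\overline D(0,s_m)$. The same inclusion gives $G_m\subset\Omega\subset\Omega_m$. Each $G_m$ is connected, being $U$ minus finitely many disjoint closed discs. Any two points of $\Omega$ are nonzero, hence lie in $G_m$ for large $m$; so $\Omega$ is connected.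
\item[(ii)] \emph{Windows.} If $|z|=\rho_m$, then $z\in G_m\subset\Omega$ and
\[
 \kappa_m-\tfrac1m\le K_{\Omega_m}(z)\le K_\Omega(z)\le K_{G_m}(z)\le\kappa_m+\tfrac2m .
\]
\item[(iii)] \emph{Barriers.} If $z\in\Omega$ and $|z|=r_m$, then $K_\Omega(z)\ge K_{\Omega_m}(z)\ge m$.
\item[(iv)] \emph{If $\zeta\in\partial\Omega\setminus\{0\}$, then $K_\Omega(z)\to\infty$ as $z\to\zeta$.} Near $\zeta$ there are only finitely many removed discs, so either $\zeta\in\partial U$, or $\zeta\in\partial D(a,\varepsilon)$ for a removed disc $\overline D(a,\varepsilon)$. In the first case $K_\Omega\ge K_U\to\infty$ by the hypothesis on $U$. In the second, for $g\in H^2(\mathbb D)$ the function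
\[
 w\mapsto-\frac{\varepsilon}{(w-a)^2}\,g\Big(\frac{\varepsilon}{w-a}\Big)
\]
is holomorphic on $\{|w-a|>\varepsilon\}\supset\Omega$ and has there the same $L^2$ norm as $g$ on $\mathbb D$, since $w\mapsto\varepsilon/(w-a)$ maps $\{|w-a|>\varepsilon\}$ biholomorphically onto $\mathbb D\setminus\{0\}$. Taking the supremum over $\|g\|\le1$ and using $K_{\mathbb D}(x)=\frac1{\pi(1-|x|^2)^2}$,
\[
 K_\Omega(z)\ge\frac{\varepsilon^2}{|z-a|^4}\,K_{\mathbb D}\Big(\frac{\varepsilon}{z-a}\Big)=\frac{\varepsilon^2}{\pi(|z-a|^2-\varepsilon^2)^2},
\]
which tends to $\infty$ as $|z-a|\to\varepsilon$.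
\end{itemize}

\subsection{Proof of Theorem~\ref{local}}

The set $E$ has the required form by (i), and $0\in\partial\Omega$ by (ii).

\emph{The value $K^*_\Omega(0)$.} We compare two bounds. Let $h_m=K_{\Omega_m}(\cdot,0)$. Since $\Omega\cup D(0,s_m)\subset\Omega_m$, the restriction of $h_m$ to $\Omega$ belongs to $A_0$. As $h_m(0)=\kappa_m$ and $\|h_m\|_\Omega^2\le\|h_m\|_{\Omega_m}^2=\kappa_m$,
\[
 K^*_\Omega(0)\ge\frac{\kappa_m^2}{\|h_m\|_\Omega^2}\ge\kappa_m\qquad\text{for all } m .
\]
On the other hand, $K_\Omega(z_m)\to\kappa$ for all choices of $|z_m|=\rho_m$, by (ii). With Theorem~\ref{classification}(a),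
\[
 \kappa\le K^*_\Omega(0)\le\liminf_{z\to0}K_\Omega(z)\le\lim K_\Omega(z_m)=\kappa .
\]
So all these quantities are equal, and $K^*_\Omega(0)=\kappa\in[K_U(0),K_U(0)+\epsilon]$.

\emph{\eqref{Kp} fails.} This follows from Theorem~\ref{classification}(c) with $\zeta=0$. More precisely, for every choice of $|z_m|=\rho_m$ we have $K_\Omega(z_m)\to K^*_\Omega(0)$, so \eqref{strong} gives
\begin{equation}\label{precise}
 K_\Omega(\cdot,z_m)\to k:=k_0\ \text{ in norm},\qquad \|k\|^2=\kappa,
\end{equation}
hence $k(z_m)=\langle k,K_\Omega(\cdot,z_m)\rangle\to\kappa$ and $|k(z_m)|^2/K_\Omega(z_m)\to\kappa^2/\kappa=\|k\|^2$.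

\emph{$\Omega$ is Bergman complete.} Otherwise Theorem~\ref{classification}(d) gives a curve $\gamma(t)\to\zeta\in\partial\Omega$, $t\to\infty$, in $\Omega$ along which $K_\Omega$ has a finite limit. By (iv), $\zeta=0$. For all large $m$ we have $|\gamma(0)|>r_m$, so by the intermediate value theorem $|\gamma(t_m)|=r_m$ for some $t_m$. Since $|\gamma|$ is bounded below by a positive constant on each $[0,T]$ and $r_m\to0$, we have $t_m\to\infty$. But $K_\Omega(\gamma(t_m))\ge m\to\infty$ by (iii), a contradiction. \qed

\begin{remark}
The exact value in the windows matters. By Theorem~\ref{classification}(c), the boundedness of $K_\Omega$ on the windows alone would only show that \eqref{K} fails; \eqref{Kp} fails because the window values converge to the smallest limit allowed by (a), namely $K^*_\Omega(0)$. For this the total increase $\kappa-\kappa_m$ of the kernel at $0$ caused by all rings after the $m$th must tend to $0$, which is why Lemma~\ref{ring} has to allow arbitrarily small $\delta$.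
\end{remark}

\subsection{Proof of Theorem~\ref{main}}

\emph{Dimension one.} Take $U=\mathbb D$, $p=0$, $\epsilon=1$; here $K_{\mathbb D}(z)=\frac1{\pi(1-|z|^2)^2}\to\infty$ at $\partial\mathbb D$. The domain constructed above has the form stated in the theorem, it is Bergman complete, and \eqref{precise} with the line after it is the precise statement. It is pseudoconvex, like every planar domain.

\emph{Dimension $n\ge2$.} Let $\Omega$ be this planar domain and $P=\Omega\times\mathbb D^{n-1}$, a bounded domain. It is pseudoconvex as a product of planar domains. The Bergman kernel of a product is the product of the kernels, so $\log K_P$ is a sum, and the Bergman metric of $P$ is the product of the Bergman metrics of the factors. Each factor is complete: $\Omega$ by the above, and $\mathbb D$ by Theorem~\ref{classification}(d), since $K_{\mathbb D}\to\infty$ at $\partial\mathbb D$. Projections to the factors do not increase lengths, so the components of a Cauchy sequence in $P$ are Cauchy and converge; hence $P$ is complete.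

Let $F(z,w)=k(z)K_{\mathbb D^{n-1}}(w,0)$. Then $\|F\|^2=\|k\|^2K_{\mathbb D^{n-1}}(0)$, and at the points $(z_m,0)\to(0,0)\in\partial P$ with $|z_m|=\rho_m$,
\[
 \frac{|F(z_m,0)|^2}{K_P((z_m,0))}=\frac{|k(z_m)|^2\,K_{\mathbb D^{n-1}}(0)^2}{K_\Omega(z_m)\,K_{\mathbb D^{n-1}}(0)}\to\|k\|^2K_{\mathbb D^{n-1}}(0)=\|F\|^2 .
\]
So \eqref{Kp} fails for $P$. \qed

\begin{thebibliography}{9}
\bibitem{Notes} \emph{The Bergman Kernel and Metric}, \url{http://gamma.im.uj.edu.pl/%7Eblocki/publ/ln/bergman.pdf}.
\bibitem{Chen} B.-Y. Chen, \emph{Complex Variables} \textbf{42} (2000).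
\end{thebibliography}

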